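\title{Random LR-hard sets compute every $K$-trivial set}

\begin{abstract}
A set $Y$ is LR-hard if every set that is Martin-L\"of random relative to $Y$ is Martin-L\"of random relative to the halting problem. We show that every Martin-L\"of random LR-hard set computes every $K$-trivial set. Consequently, the computably enumerable sets that are computable from all random LR-hard sets are exactly the computably enumerable $K$-trivial sets. The link between the two properties is a notion of null class, given by what we call a coherent test. We also show that, for random sets, LR-hardness, capture by a coherent test, computing all $K$-trivial sets, and computing one fixed $K$-trivial set are equivalent.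
\end{abstract}

\section{Introduction}

Throughout, \emph{random} means Martin-L\"of random, and $\emptyset'$ is the halting problem; the standard definitions are recalled in Section~\ref{sec:prelim}. For sets $X,Z\subseteq\mathbb N$ write $Z\le_{LR}X$ if every set that is random relative to $X$ is random relative to $Z$. This compares oracles by their power to detect patterns in sequences, and by nothing else. If $Z\le_T X$ then $Z\le_{LR}X$, because a test relative to $Z$ is a test relative to $X$. A set $X$ is \emph{LR-hard} if $\emptyset'\le_{LR}X$, and $LRH$ is the class of LR-hard sets. It contains every set that computes $\emptyset'$.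

A set $A$ is \emph{$K$-trivial} if there is a constant $b$ with $K(A\upharpoonright n)\le K(n)+b$ for all $n$, where $K$ is prefix-free Kolmogorov complexity and $A\upharpoonright n$ is the string of the first $n$ bits of $A$. A description of $A\upharpoonright n$ also describes its length, so $K(n)\le K(A\upharpoonright n)+O(1)$ for every $A$: the $K$-trivial sets are those whose initial segments are as simple as possible.

For a class $\mathcal H$ of sets, let $\mathcal H^\diamond$ be the collection of computably enumerable (c.e.) sets $A$ such that $A\le_T Y$ for every random $Y\in\mathcal H$. It measures the c.e.\ information shared by the random members of $\mathcal H$, and it shrinks as $\mathcal H$ grows. If $\mathcal H$ is the class of sets computing $\emptyset'$, then $\mathcal H^\diamond$ contains every c.e.\ set. If $\mathcal H$ contains a single random set $Y$ with $\emptyset'\not\le_T Y$, then every member of $\mathcal H^\diamond$ is $K$-trivial, by Theorem~\ref{thm:HNS} below. The class $LRH$ does contain such a $Y$ (Proposition~\ref{prop:incomplete}), so the c.e.\ $K$-trivial sets are an upper bound for $LRH^\diamond$. As to lower bounds, it is known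 that $LRH^\diamond$ is an ideal that properly contains the strongly jump-traceable c.e.\ sets, a class that plays no further role here. The following question is posed in \cite{benign}.
\begin{quote}
\emph{Is $LRH^\diamond$ equal to the class of c.e.\ $K$-trivial sets?}
\end{quote}

One might well guess that it is not. LR-hardness says nothing about computing. In its most concrete form (Theorem~\ref{thm:KMS}) it says that $Y$ compresses every string as well as $\emptyset'$ does; but $Y$ may also compress many other strings, and it has no evident way to tell which of its short descriptions reflect a fact about $\emptyset'$. Yet a positive answer requires such a $Y$ to compute all $K$-trivial sets. The answer is nevertheless positive.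

\begin{theorem}\label{thm:main}
Every random LR-hard set computes every $K$-trivial set. Hence
\[LRH^\diamond=\{A : A \text{ is c.e.\ and } K\text{-trivial}\}.\]
\end{theorem}

What $Y$ extracts from its descriptions is the \emph{time} at which they appear. The following notion isolates this. Let $\lambda$ be the uniform measure on $2^{\mathbb N}$.

\begin{definition}\label{def:coherent}
A \emph{coherent test} is a uniformly computable array of clopen sets $V_x[s]\subseteq2^{\mathbb N}$ $(x\ge1,\ s\ge0)$, increasing in $s$, with $V_x[s]=\emptyset$ for $s\le x$, for which there is a bounded nondecreasing sequence of reals $(\gamma_s)$ such that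
\[\lambda V_x[s]\le\gamma_s-\gamma_x\qquad\text{for all }s\ge x.\]
Put $V_x=\bigcup_sV_x[s]$. The test \emph{captures} $Y$ if $Y\in\bigcap_{x\ge1}V_x$.
\end{definition}

The first statement of Theorem~\ref{thm:main} splits into two steps. A random set captured by a coherent test computes every $K$-trivial set (Section~\ref{sec:compute}); this is short. Every LR-hard set is captured by a coherent test (Section~\ref{sec:capture}); this is the heart of the paper. Section~\ref{sec:incomplete} completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:converse}, which Theorem~\ref{thm:main} does not need, reverses both steps.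

\begin{theorem}\label{thm:char}
There is a c.e.\ $K$-trivial set $A^*$ such that for every random set $Y$ the following are equivalent:
\begin{enumerate}
\item[(i)] $Y$ is LR-hard;
\item[(ii)] $Y$ is captured by some coherent test;
\item[(iii)] $Y$ computes every $K$-trivial set;
\item[(iv)] $A^*\le_T Y$.
\end{enumerate}
\end{theorem}

\section{Background}\label{sec:prelim}

\subsection*{Cantor space}
Sets are identified with elements of $2^{\mathbb N}$. For a binary string $\sigma$, the cylinder $[\sigma]$ is the class of sets extending $\sigma$; it has measure $2^{-|\sigma|}$. A clopen set is a finite union of cylinders and is given by a finite list of strings, from which its measure, a rational number, is computed. An open set is \emph{$X$-c.e.}\ if it is the union of an $X$-c.e.\ set of cylinders. A \emph{$\Pi^0_1$ class} is the complement of a c.e.\ open set; $(Q_e)$ is the standard effective list of these classes. By compactness, $Q_e\cap[\sigma]=\emptyset$ holds exactly if finitely many of the cylinders enumerated into the complement of $Q_e$ cover $[\sigma]$. So this relation is $\Sigma^0_1$ in $e$ and $\sigma$, and $\emptyset'$ decides it. Strings and tuples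 are identified with natural numbers by computable injective codings, with $\langle e,x,r\rangle\ge x$. Logarithms are to base $2$.

\subsection*{Randomness}
A \emph{Martin-L\"of test relative to $X$} is a sequence $(U_n)$ of uniformly $X$-c.e.\ open sets with $\lambda U_n\le2^{-n}$. A set $Y$ is \emph{$X$-random} if $Y\notin\bigcap_nU_n$ for every such test, and \emph{random} if it is $\emptyset$-random. We use randomness through the following weighted form of Solovay's criterion.

\begin{lemma}\label{lem:solovay}
Let $(B_k)$ be uniformly $X$-c.e.\ open sets and $(q_k)$ a computable sequence of nonnegative rationals with $\sum_kq_k\,\lambda B_k<\infty$. If $Y$ is $X$-random, then $\sum\{q_k:Y\in B_k\}<\infty$.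
\end{lemma}

\begin{proof}
Let $T(Z)=\sum\{q_k:Z\in B_k\}$ and fix $m$ with $\int T\,d\lambda=\sum_kq_k\lambda B_k\le2^m$. The sets $U_n=\{Z:T(Z)>2^{m+n}\}$ are uniformly $X$-c.e.\ open, since membership is witnessed by finitely many $k$, and $\lambda U_n\le2^{-n}$ by Markov's inequality. So $Y\notin U_n$ for some $n$.
\end{proof}

\subsection*{Complexity}
An oracle machine $M$ is \emph{prefix-free} if for every oracle $Z$ no string in the domain of $M^Z$ is a proper prefix of another. Fix a universal such machine $\mathbb U$, let $K^Z(z)$ be the least length of a string $\tau$ with $\mathbb U^Z(\tau)=z$, and let $K=K^\emptyset$. Since cylinders of a prefix-free set of strings are disjoint,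
\begin{equation}\label{eq:kraft}
\sum_z2^{-K^Z(z)}\le1\qquad\text{for every }Z.
\end{equation}
Let $K^Z_s(z)$ be defined like $K^Z(z)$, but using only programs of length at most $s$ that halt in at most $s$ steps ($\infty$ if there is none). It is nonincreasing in $s$ with limit $K^Z(z)$, and it depends only on $Z\upharpoonright s$, so the sets $\{Z:K^Z_s(z)\le q\}$ are clopen, uniformly computably.

A \emph{request} is a pair $(r,z)\in\mathbb N^2$, of \emph{weight} $2^{-r}$. The \emph{Kraft--Chaitin theorem} relative to $X$ says that if an $X$-c.e.\ list of requests has total weight at most $1$, then there is a constant $d$ with $K^X(z)\le r+d$ for every request $(r,z)$ in the list. The same holds for finite total weight: if the weight is at most $2^m$, replace each $r$ by $r+m$.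

A set $B$ is \emph{$K$-trivial relative to $Y$} if $K^Y(B\upharpoonright n)\le K^Y(n)+b$ for some $b$ and all $n$. A \emph{c.e.\ operator} is a map $X\mapsto W^X$ such that $W^X$ is c.e.\ in $X$ by a fixed procedure; the sets $\{X:n\in W^X\}$ are then uniformly c.e.\ open.

\subsection*{Results used}

\begin{theorem}[Kjos-Hanssen, Miller, Solomon \cite{KMS}]\label{thm:KMS}
$X\le_{LR}Y$ if and only if there is $d$ such that $K^Y(z)\le K^X(z)+d$ for all $z$.
\end{theorem}

\begin{theorem}[Nies \cite{Nies}]\label{thm:Nies}
\begin{enumerate}
\item[(a)] If $B$ is $K$-trivial, then every random set is $B$-random. Relativized: if $B$ is $K$-trivial relative to $Y$, then every $Y$-random set is $Y\oplus B$-random.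
\item[(b)] Every $K$-trivial set is Turing below a c.e.\ $K$-trivial set.
\end{enumerate}
\end{theorem}

\begin{theorem}[Hirschfeldt, Nies, Stephan \cite{HNS}]\label{thm:HNS}
If $A$ is c.e., $Y$ is random, $A\le_TY$ and $\emptyset'\not\le_TY$, then $A$ is $K$-trivial.
\end{theorem}

\begin{theorem}[Ku\v{c}era \cite{Kucera}]\label{thm:Kucera}
There are a nonempty $\Pi^0_1$ class $P$ of random sets and a computable function $h$ such that $\lambda(P\cap Q_e)\ge2^{-h(e)}$ whenever $P\cap Q_e\ne\emptyset$.
\end{theorem}

\begin{theorem}[Downey, Hirschfeldt, Nies, Stephan \cite{DHNS}, relativized]\label{thm:DHNS}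
There is a c.e.\ operator $W$ such that for all $X$, the set $W^X$ is $K$-trivial relative to $X$ and $W^X\not\le_TX$.
\end{theorem}

\section{Coherent tests compute the $K$-trivial sets}\label{sec:compute}

Let $\gamma=\sup_s\gamma_s$. In a coherent test $\lambda V_x\le\gamma-\gamma_x\to0$, so the captured sets form a null class. If we could compute numbers $x_n$ with $\gamma-\gamma_{x_n}\le2^{-n}$, then $(V_{x_n})$ would be a Martin-L\"of test and no random set would be captured. When $(\gamma_s)$ converges slowly, random sets can be captured.

\begin{example}\label{ex:omega}
Let $\Omega$ be the halting probability $\sum\{2^{-|\tau|}:\mathbb U^\emptyset(\tau)\text{ halts}\}$, whose binary expansion is random, and let $(\Omega_s)$ be a computable nondecreasing sequence of dyadic rationals with limit $\Omega$. For $s>x$ let $V_x[s]$ be the clopen set of binary expansions that corresponds to the dyadic interval $[\Omega_x,\Omega_x+2(\Omega_s-\Omega_x)]\cap[0,1]$. This is a coherent test with $\gamma_s=2\Omega_s$. It captures $\Omega$: the number $\Omega$ is irrational, so $\Omega_x<\Omega$, and $\Omega_x+2(\Omega_s-\Omega_x)>\Omega$ as soon as $\Omega_s-\Omega_x>\frac12(\Omega-\Omega_x)$.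
\end{example}

The point of using one sequence $(\gamma_s)$ for all $x$ is that the bounds telescope: for \emph{every} sequence $x_0<x_1<\cdots$,
\begin{equation}\label{eq:telescope}
\sum_k\lambda V_{x_k}[x_{k+1}]\le\sum_k(\gamma_{x_{k+1}}-\gamma_{x_k})\le\gamma-\gamma_{x_0}<\infty .
\end{equation}
So a captured set that is random relative to $(x_k)$ enters $V_{x_k}$ later than stage $x_{k+1}$, for almost all $k$. It then computes a sequence that outgrows $(x_k)$, and for a c.e.\ set a fast-growing sequence is all that is needed.

\begin{proposition}\label{prop:B}
If $Y$ is random and is captured by a coherent test, then $Y$ computes every $K$-trivial set.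
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:Nies}(b) it suffices to compute a c.e.\ $K$-trivial set $A$. Fix a computable enumeration $(A_s)$ of $A$. Let $x_0=1$ and let $x_{k+1}$ be the least $s>x_k$ with $A_s\upharpoonright x_k=A\upharpoonright x_k$. The sequence $(x_k)$ is $A$-computable, $x_k\ge k+1$, and since $A$ is c.e., $A_s\upharpoonright x_k=A\upharpoonright x_k$ for all $s\ge x_{k+1}$. The clopen sets $B_k=V_{x_k}[x_{k+1}]$ are uniformly $A$-computable, with summable measures by \eqref{eq:telescope}. By Theorem~\ref{thm:Nies}(a), $Y$ is $A$-random, so Lemma~\ref{lem:solovay} with $q_k=1$ gives $k_0$ such that $Y\notin B_k$ for all $k\ge k_0$.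

Let $g(x)$ be the least $s$ such that $Y\in V_{x'}[s]$ for all $x'$ with $1\le x'\le x$. Since $Y$ is captured and the sets increase in $s$, $g$ is total, and $g\le_TY$. If $k\ge k_0$ and $x\ge x_k$, then $Y\in V_{x_k}[g(x)]$ and $Y\notin V_{x_k}[x_{k+1}]$, so $g(x)>x_{k+1}$. Put $y_0=x_{k_0}$ and $y_{i+1}=g(y_i)$. By induction $y_i\ge x_{k_0+i}$ for all $i$. Given $n$, we have $n<x_{k_0+n}$, and $A\upharpoonright x_{k_0+n}$ has settled by stage $x_{k_0+n+1}\le y_{n+1}$. Hence $A(n)=A_{y_{n+1}}(n)$, and $A\le_TY$.
\end{proof}

\begin{remark}\label{rem:random-needed}
$K$-triviality of $A$ is used only to make $Y$ random relative to $A$. Randomness of $Y$ cannot be dropped: a computable $Y$ is captured by the test $V_x[s]=[Y\upharpoonright(x+1)]$ for $s>x$, with $\gamma_s=1-2^{-s}$, but it does not compute the $K$-trivial set $W^\emptyset$ of Theorem~\ref{thm:DHNS}.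
\end{remark}

\section{LR-hard sets are captured by coherent tests}\label{sec:capture}

\begin{proposition}\label{prop:A}
Every LR-hard set $Y$, random or not, is captured by a coherent test.
\end{proposition}

\subsection{Challenges, and who pays for them}\label{sub:idea}

The test must be computable, so it is built without access to $Y$. Our only hold on $Y$ is Theorem~\ref{thm:KMS}: if we make $K^{\emptyset'}(z)$ small for strings $z$ of our choice, then $K^Y(z)$ is small too. So at each \emph{level} $i\ge1$ we maintain a \emph{challenge}: a string $z_i$ and a weight $w_i$, a power of $2$. We may change the challenge finitely often. If the final weights have a finite sum, then $\emptyset'$, which finds the final challenges, describes $z_i$ in $-\log w_i+O(1)$ bits. Then for a suitable constant $c$ the set $Y$ lies, for all large $s$, in the clopen set $G_i[s]$ of oracles $Z$ with $K^Z_s(z_i)\le-\log w_i+c$, where $z_i,w_i$ are the values current at stage $s$. We let $V_i$ collect the sets $G_i[s]$.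

To keep $V_i$ small, fix a small threshold $\varepsilon_i$, and replace $z_i$ by a fresh string as soon as $\lambda G_i[s]\ge\varepsilon_i$; call this a \emph{completion}. A completion has a price for both sides. We pay because $V_i$ may gain another $\varepsilon_i$ under the new challenge. We record this by a \emph{tick}: we add $\varepsilon_i$ to a counter $\beta$, which will essentially be the sequence $(\gamma_s)$. The oracles pay because a set of them of measure $\varepsilon_i$ has spent $w_i2^{-c}$ of the budget \eqref{eq:kraft} on a string that is never used again. Integrating \eqref{eq:kraft} gives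
\begin{equation}\label{eq:burn}
\sum_{\text{completions}}w_i\,\varepsilon_i\le2^c,
\end{equation}
where $i$ is the level and $w_i$ the weight of the completed challenge. We need $\beta$, the sum of the $\varepsilon_i$ over ticks, to be bounded. This would follow from \eqref{eq:burn} if the weights were bounded below; but they must be summable. With fixed weights $w_i=2^{-i}$, \eqref{eq:burn} only bounds the ticks at level $i$ by $2^{c+i}$.

The way out is that only the \emph{current} sum of the weights has to be bounded, say by $6$. So we move weight to the level where completions happen. Level $i$ starts at its base weight $2^{-i}$. At a completion we double $w_i$ and set all higher levels back to their base weights (of sum $2^{-i}$), provided the new total $\sum_{j<i}w_j+2w_i+2^{-i}$ is at most $6$. This is a \emph{raise}. Otherwise the completion is \emph{capped} and $w_i$ stays.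

\begin{example}[one active level]\label{ex:one}
Suppose only level $i$ ever completes. The lower levels have total weight $1-2^{1-i}$, so the new total is at most $1+2w_i$ and at least $2w_i$. The raise is allowed for $w_i\le2$ and not for $w_i=4$. Thus $i+2$ raises bring $w_i$ from $2^{-i}$ to $4$, and every later completion has weight $4$. If there are $n$ of these, \eqref{eq:burn} gives $4n\varepsilon_i\le2^c$. Hence $\beta\le(i+2)\varepsilon_i+2^{c-2}$: a negligible start-up cost, plus a bound that does not depend on $i$.
\end{example}

\begin{example}[hoarding]\label{ex:hoard}
Suppose level $1$ completes three times, and then levels $2,3,\dots,i$ complete twice each, in this order. Level $1$ goes from $\frac12$ to $4$. Inductively, when level $m\ge2$ starts we have $\sum_{j<m}w_j=6-8\cdot2^{-m}$; the raises from $2^{-m}$ and from $2\cdot2^{-m}$ are allowed, since $2w_m+2^{-m}\le5\cdot2^{-m}$, and they leave $w_m=4\cdot2^{-m}$. The weights are now $4,1,\frac12,\dots,2^{2-i}$. The next completion at level $i$ would give the total $6+2^{-i}$, so it is capped, and so are all later ones. For $n$ of them, \eqref{eq:burn} gives only $n\varepsilon_i\le2^{c+i-2}$. The idle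 levels hold the weight, and nothing has been gained over fixed weights.
\end{example}

So idle levels must give weight back, and an accounting argument says when. At a capped completion at level $i$ we will have $\sum_{j\le i}w_j>2$, so $2\varepsilon_i<\sum_{j\le i}w_j\varepsilon_i$. Charge the term $w_j\varepsilon_i$ to level $j$. The charge to level $i$ is what the oracles pay now. A level $j<i$ above its base weight reached $w_j$ by a raise, for which the oracles paid $\varepsilon_jw_j/2$. Up to a factor $4$, this covers the charges to level $j$ while $\beta$ grows by $2\varepsilon_j$, and no longer. Therefore, once $\beta$ has grown by $\varepsilon_j$, level $j$ halves its weight; this is a \emph{release}. In Example~\ref{ex:hoard}, level $1$ now holds weight $4$ while $\beta$ grows by at most $2\varepsilon_1$, is charged at most $8\varepsilon_1$, and the raise from $2$ to $4$ cost the oracles $2\varepsilon_1$. Levels at their base weights have nothing to release, but these weights sum to $1$, so the charges to them total at most $\beta$, against roughly $2\beta$ on the left. This is why the cap is $6$: it makes the threshold $2$ exceed $1$.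

Releases create one new danger. Level $j$ may now cycle between the weights $2^{-j}$ and $2^{1-j}$ by raises and releases, and a tick at each raise would cost us $\varepsilon_j$ against a payment of $2^{-j}\varepsilon_j$. But such a tick is unnecessary. A release follows a growth of $\beta$ by $\varepsilon_j$, and up to a factor $2$ this growth pays for two new challenges: the one issued at the release and the one issued at the next raise. (The same growth may serve many levels at once, because each $V_x$ has its own inequality in Definition~\ref{def:coherent}.) So a release earns a \emph{credit}, which makes one later raise free.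

Finally, each time level $j$ is set back it may repeat its start-up cost of order $j\varepsilon_j$. This happens about $\beta/\varepsilon_{j-1}$ times, so we take $\varepsilon_j$ much smaller than $\varepsilon_{j-1}$.

\subsection{The construction}\label{sub:construction}

Fix a parameter $c\ge1$. Let $\varepsilon_0=1$ and $\varepsilon_i=2^{-3i-10}\varepsilon_{i-1}$. Each level $i\ge1$ has an exponent $a_i\in\mathbb N$, a weight $w_i=2^{-i+a_i}$, and a number of credits $k_i\in\mathbb N$; there is one rational counter $\beta$. We write $a_i[s],w_i[s],k_i[s],\beta_s$ for the values at the end of stage $s$. At stage $0$, $a_i=k_i=0$ for all $i$, and $\beta=0$. At each later stage at most one level \emph{acts}. Let $v_i[s]$ be the last stage $\le s$ at which a level $\le i$ acted, and $0$ if there is none; $v_0[s]=0$. The current challenge string of level $i$ is $\langle c,i,v_i[s]\rangle$, and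
\[G_i[s]=\{Z:K^Z_s(\langle c,i,v_i[s]\rangle)\le i-a_i[s]+c\}.\]
Level $i$ \emph{needs attention at $s$} if $1\le i\le s$ and
\begin{enumerate}
\item[(C)] $\lambda G_i[s]\ge\varepsilon_i$, or
\item[(R)] $a_i[s]>0$ and $\beta_s-\beta_{v_i[s]}\ge\varepsilon_i$.
\end{enumerate}

\emph{Stage $s+1$.} If no level needs attention at $s$, do nothing. Otherwise the least such level $i$ acts as follows.
\begin{itemize}
\item If (C) holds, the action is a \emph{completion}, of weight $w_i[s]$.
\begin{itemize}
\item If $\sum_{j<i}w_j[s]+2w_i[s]+2^{-i}\le6$, it is a \emph{raise}: increase $a_i$ by $1$. If $k_i[s]>0$, decrease $k_i$ by $1$ (a \emph{free} raise); otherwise add $\varepsilon_i$ to $\beta$ (a \emph{paid} raise).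
\item Otherwise it is \emph{capped}: add $\varepsilon_i$ to $\beta$ and leave $a_i,k_i$ unchanged.
\end{itemize}
\item If (C) fails, so that (R) holds, the action is a \emph{release}: decrease $a_i$ by $1$ and increase $k_i$ by $1$.
\end{itemize}
In all cases set $a_j=k_j=0$ for all $j>i$.

The construction is computable, uniformly in $c$. Paid raises and capped completions are called \emph{ticks}. A \emph{version} of level $i$ is a maximal interval $\nu$ of stages $s$ on which $v_i[s]$ is constant; the constant is the first stage $v$ of $\nu$. If $\nu=[v,u]$ is finite, a level $\le i$ acts at stage $u+1$, and this action \emph{ends} $\nu$. On $\nu$ the exponent $a_i$ is constant, with weight $w(\nu)$, and $G_i[s]$ increases with $s$. A \emph{life} of level $i$ is a maximal interval on which $v_{i-1}[s]$ is constant. It is a union of versions of level $i$, and $a_i=k_i=0$ at its first stage.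

\subsection{Counting actions}

\begin{lemma}\label{lem:weights}
At every stage, $\sum_{j\ge1}w_j\le6$ and $a_j\le j+2$. Moreover $a_j+k_j$ is the number of paid raises at level $j$ so far in its current life, and this number is at most $j+2$.
\end{lemma}

\begin{proof}
The sum of the weights is $1$ at stage $0$. After a raise at level $i$ it equals the quantity tested in the raise condition. No other action increases a weight. From $2^{-j+a_j}\le6<2^3$ we get $a_j\le j+2$.

The quantity $a_j+k_j$ is $0$ at the start of a life. Within the life, a paid raise at level $j$ adds $1$ to it, while free raises, capped completions, releases and actions at higher levels preserve it. Right after a paid raise $k_j=0$, so $a_j+k_j=a_j\le j+2$, and the value persists until the next paid raise.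
\end{proof}

For stages $r\le s$ let $n_j(r,s)$ be the number of actions at level $j$ at stages in $(r,s]$.

\begin{lemma}\label{lem:count}
For all $j\ge1$ and $r\le s$,
\[n_j(0,s)\le\frac{2\beta_s}{\varepsilon_j},\qquad n_j(r,s)\le\frac{2(\beta_s-\beta_r)}{\varepsilon_j}+j+4 .\]
\end{lemma}

\begin{proof}
To a tick at level $j$ at stage $t$ assign the interval $[t-1,t]$, and to a release at level $j$ the version $[v,u]$ that it ends. Over each assigned interval $\beta$ grows by at least $\varepsilon_j$: by definition for a tick, and by (R) for a release. The intervals have disjoint interiors, because distinct versions are disjoint and a tick at stage $t$ ends a version at $t-1$ and starts one at $t$.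

Let $p$, $m$, $f$ be the numbers of ticks, releases and free raises at level $j$ at stages in $(r,s]$, so that $n_j(r,s)=p+m+f$. Credits come only from releases, so $f\le k_j[r]+m$. The intervals of the $p$ ticks lie in $[r,s]$. So do those of all releases but possibly the first, since a version ended by a later release begins no earlier than the stage of the first one. Hence $\varepsilon_j(p+\max(m-1,0))\le\beta_s-\beta_r$, and with $k_j[r]\le j+2$,
\[n_j(r,s)\le p+2m+j+2\le2(\beta_s-\beta_r)/\varepsilon_j+j+4 .\]
For $r=0$ all intervals lie in $[0,s]$ and $k_j[0]=0$, so $n_j(0,s)\le p+2m\le2\beta_s/\varepsilon_j$.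
\end{proof}

\begin{lemma}\label{lem:lives}
Let $N_j$ be the number of lives of level $j$ that meet $[0,s]$. Then both $\sum_j(j+2)\varepsilon_jN_j$ and $\sum_j12\varepsilon_jN_j$ are at most $(1+\beta_s)/64$.
\end{lemma}

\begin{proof}
A new life begins only at an action at a level $<j$. Since $\varepsilon_i\le\varepsilon_{i-1}/2$, we have $\sum_{1\le i<j}1/\varepsilon_i\le2/\varepsilon_{j-1}$, so Lemma~\ref{lem:count} gives $N_j\le1+4\beta_s/\varepsilon_{j-1}\le4(1+\beta_s)/\varepsilon_{j-1}$. Both $j+2$ and $12$ are at most $12\cdot2^j$, and
\[\sum_{j\ge1}12\cdot2^j\cdot4\cdot2^{-3j-10}=\frac{48}{1024}\sum_{j\ge1}4^{-j}=\frac1{64}.\qedhere\]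
\end{proof}

\subsection{The counter is bounded}

\begin{lemma}\label{lem:burn}
Inequality \eqref{eq:burn} holds.
\end{lemma}

\begin{proof}
Consider a completion at level $i$ at stage $s+1$, of weight $w$, and let $z=\langle c,i,v_i[s]\rangle$. For $Z\in G_i[s]$ we have $2^{-K^Z(z)}\ge w2^{-c}$, so $\int2^{-K^Z(z)}\,d\lambda(Z)\ge w\varepsilon_i2^{-c}$ by (C). A completion ends its version, so distinct completions have distinct strings $z$. Sum over completions and integrate \eqref{eq:kraft}.
\end{proof}

\begin{lemma}\label{lem:growth}
Let $\nu$ be a version of level $j$ with first stage $v$ and $a_j>0$ on $\nu$. Then $\beta_t-\beta_v\le2\varepsilon_j$ for all $t\in\nu$.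
\end{lemma}

\begin{proof}
Let $r\in\nu$ be least with $\beta_r-\beta_v\ge\varepsilon_j$; if there is none, we are done. Then $r>v$, and the action at stage $r$ is a tick at some level $i$, with $i>j$ because $r-1$ and $r$ both lie in $\nu$. So $\beta_r-\beta_v<\varepsilon_j+\varepsilon_i\le2\varepsilon_j$. Level $i$ needed attention at $r-1$, so $j<i\le r-1$. Thus level $j$ needs attention at $r$ by (R), a level $\le j$ acts at stage $r+1$, and $r$ is the last stage of $\nu$.
\end{proof}

\begin{lemma}\label{lem:beta}
$\beta_s\le7\cdot2^c$ for all $s$.
\end{lemma}

\begin{proof}
Fix $s$, and consider only actions at stages $\le s$. Let $\eta=1/64$, and let $L$ be the total added to $\beta$ by capped completions. The rest of $\beta_s$ comes from paid raises, at most $j+2$ per life of level $j$. By Lemma~\ref{lem:lives},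
\begin{equation}\label{eq:betaL}
\beta_s\le L+\eta(1+\beta_s).
\end{equation}

Consider a capped completion at level $i$ at stage $t$, with weights $w_j=w_j[t-1]$. As $2^{-i}\le w_i$, the failure of the raise condition gives $6<\sum_{j<i}w_j+3w_i\le3\sum_{j\le i}w_j$, so $2\varepsilon_i<\varepsilon_iw_i+\sum_{j<i}\varepsilon_iw_j$. For $j<i$, the stages $t-1$ and $t$ lie in one version $\nu$ of level $j$, with $w_j=w(\nu)$, and $\varepsilon_i=\beta_t-\beta_{t-1}$. For a version $\nu$ that meets $[0,s]$, let $D(\nu)$ be the growth of $\beta$ from the first to the last stage of $\nu\cap[0,s]$. Summing over capped completions,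
\begin{equation}\label{eq:charge}
2L\le\sum_{\text{capped}}\varepsilon_iw_i+\sum_{j\ge1}\ \sum_{\nu\text{ of level }j}w(\nu)D(\nu).
\end{equation}
Fix $j$. Each version $\nu$ of level $j$ that meets $[0,s]$ is of one of four types.
\begin{enumerate}
\item[(1)] $a_j=0$ on $\nu$. Then $w(\nu)=2^{-j}$. Versions are disjoint, so these terms total at most $2^{-j}\beta_s$.
\item[(2)] $a_j>0$ and $\nu$ is ended by a completion at level $j$. This completion has weight $w(\nu)$, and $w(\nu)D(\nu)\le2\varepsilon_jw(\nu)$ by Lemma~\ref{lem:growth}. Charge the term to this completion.
\item[(3)] $a_j=a>0$ and $\nu$ is ended by a release at level $j$, from $a$ to $a-1$. Within a life, $a_j$ starts at $0$ and moves in steps of $\pm1$, up at raises and down at releases. So there is an earlier raise from $a-1$ to $a$ in the same life; match $\nu$ with the last one. The matching is injective, because between two releases from $a$ to $a-1$ in one life there is a raise from $a-1$ to $a$. The matched raise has weight $w'=w(\nu)/2$, and $w(\nu)D(\nu)\le2\varepsilon_jw(\nu)=4\varepsilon_jw'$. Charge the term to this raise.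
\item[(4)] $a_j>0$, and $\nu$ is ended by an action at a level $<j$ or contains $s$. Such a $\nu$ is the last version of its life that meets $[0,s]$, so there are at most $N_j$ of them. Each has $w(\nu)D(\nu)\le6\cdot2\varepsilon_j$.
\end{enumerate}
A completion at level $j$ of weight $w$ is charged at most $(1+2)\varepsilon_jw$ if it is capped (the first sum in \eqref{eq:charge} and type (2)), and at most $(2+4)\varepsilon_jw$ if it is a raise (types (2) and (3)). By \eqref{eq:burn}, $\sum_j2^{-j}=1$ and Lemma~\ref{lem:lives},
\[2L\le6\cdot2^c+\beta_s+\eta(1+\beta_s).\]
Together with \eqref{eq:betaL} this gives $2\beta_s-2\eta(1+\beta_s)\le6\cdot2^c+\beta_s+\eta(1+\beta_s)$, that is, $(1-3\eta)\beta_s\le6\cdot2^c+3\eta$. Multiplying by $64$, we get $61\beta_s\le384\cdot2^c+3\le61\cdot7\cdot2^c$.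
\end{proof}

By Lemmas~\ref{lem:count} and~\ref{lem:beta}, each level acts finitely often. So the limits $v_i=\lim_sv_i[s]$ and $a_i=\lim_sa_i[s]$ exist, and $\sum_i2^{-i+a_i}\le6$ by Lemma~\ref{lem:weights}.

\subsection{Choosing $c$}

The constant by which $K^Y$ follows our requests depends on the list of requests, and the list depends on $c$. To break this circle, we put the requests for all $c$ into one list. This is possible because the bound $6$ does not depend on $c$, and it costs about $2\log c$ bits, which is less than $c$ for large $c$.

\begin{lemma}\label{lem:choose}
If $Y$ is LR-hard, there is $c\ge1$ such that in the construction with parameter $c$, for each $i$, we have $Y\in G_i[s]$ for all large $s$.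
\end{lemma}

\begin{proof}
Write $v_i^c,a_i^c$ for the limits with parameter $c$. They are $\emptyset'$-computable uniformly in $c$ and $i$: whether a level $\le i$ acts after stage $t$ is a $\Sigma^0_1$ question, and $\emptyset'$ searches for a $t$ with answer no. Consider the requests
\[\bigl(i-a^c_i+2\lceil\log(c+1)\rceil,\ \langle c,i,v^c_i\rangle\bigr),\qquad c,i\ge1 .\]
Their lengths are nonnegative as $a_i^c\le i+2$, and their total weight is at most $6\sum_{c\ge1}(c+1)^{-2}<\infty$. The Kraft--Chaitin theorem relative to $\emptyset'$ gives $d_0$ with $K^{\emptyset'}(\langle c,i,v^c_i\rangle)\le i-a^c_i+2\lceil\log(c+1)\rceil+d_0$ for all $c,i$. Theorem~\ref{thm:KMS} gives $d$ with $K^Y\le K^{\emptyset'}+d$; this is the only use of LR-hardness. Choose $c$ with $c\ge2\lceil\log(c+1)\rceil+d_0+d$. Then $K^Y(\langle c,i,v^c_i\rangle)\le i-a^c_i+c$ for all $i$. For large $s$ the values $v_i[s],a_i[s]$ and $K^Y_s(\langle c,i,v^c_i\rangle)$ have reached their limits, so $Y\in G_i[s]$.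
\end{proof}

\subsection{The test}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Take $c$ from Lemma~\ref{lem:choose}. For $x\ge1$ let
\[V_x[s]=\bigcup\{G_x[t]: x<t\le s,\ \lambda G_x[t]<\varepsilon_x\}.\]
These sets are clopen, uniformly computable, increasing in $s$, and empty for $s\le x$.

\emph{Capture.} Fix $x$. For all large $t>x$, no level $\le x$ acts at stage $t+1$. Then level $x$ does not need attention at $t$, so $\lambda G_x[t]<\varepsilon_x$. Also $Y\in G_x[t]$ for large $t$. Hence $Y\in V_x$.

\emph{Measure.} Let $s>x$ and $\Delta=\beta_s-\beta_x$. Within one version of level $x$ the sets $G_x[t]$ increase, so the union of those that enter $V_x[s]$ is the last of them and has measure less than $\varepsilon_x$. At most $1+\sum_{j\le x}n_j(x,s)$ versions of level $x$ meet $(x,s]$. By Lemma~\ref{lem:count},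
\[\lambda V_x[s]\le\varepsilon_x\bigl(1+x(x+4)\bigr)+2\Delta\sum_{j\le x}\frac{\varepsilon_x}{\varepsilon_j}\le2^{-x}+4\Delta .\]
Here $\varepsilon_x\le2^{-13x}$ and $1+x(x+4)\le(x+2)^2\le2^{12x}$ bound the first term, and $\varepsilon_x/\varepsilon_j\le2^{-(x-j)}$ bounds the second. Let $\gamma_s=4\beta_s+2(1-2^{-s})$. This sequence is nondecreasing, and bounded by Lemma~\ref{lem:beta}. For $s>x$ we have $2(2^{-x}-2^{-s})\ge2^{-x}$, so $\lambda V_x[s]\le\gamma_s-\gamma_x$; for $s=x$ both sides are $0$.
\end{proof}

\section{An incomplete random LR-hard set, and the proof of Theorem~\ref{thm:main}}\label{sec:incomplete}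

The inclusion of $LRH^\diamond$ in the $K$-trivial sets is known; we include a proof. It rests on the following.

\begin{proposition}\label{prop:incomplete}
There is a random LR-hard set $Y$ with $\emptyset'\not\le_TY$.
\end{proposition}

The operator $W$ of Theorem~\ref{thm:DHNS} adds computing power to an oracle and adds no power to detect patterns. So it suffices to find a random $Y$ with $Y\oplus W^Y\equiv_T\emptyset'$. We shrink $\Pi^0_1$ classes of random sets, alternately deciding a bit of $W^Y$ and coding a bit of $\emptyset'$ by going left or right. To decode, one must know a length at which the current class has two branches, and Theorem~\ref{thm:Kucera} computes such a length from an index.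

\begin{proof}
Take $W$ from Theorem~\ref{thm:DHNS} and $P,h$ from Theorem~\ref{thm:Kucera}. We define indices for nonempty $\Pi^0_1$ classes $P=Q^0\supseteq Q^1\supseteq\cdots$. Given $Q^n$, let $R=\{X\in Q^n:n\notin W^X\}$, a $\Pi^0_1$ class. Let $\widehat Q=R$ if $R\ne\emptyset$, and $\widehat Q=Q^n$ otherwise; in the second case $n\in W^X$ for all $X\in Q^n$. Let $e$ be the index of $\widehat Q$ obtained effectively from the index of $Q^n$ and the case, and let $\ell=h(e)+n+1$. Since $\emptyset\ne\widehat Q\subseteq P$, we have $\lambda\widehat Q\ge2^{-h(e)}>2^{-\ell}$, so $\widehat Q$ meets $[\sigma]$ for at least two strings $\sigma$ of length $\ell$. Let $\sigma_0\ne\sigma_1$ be the leftmost and the rightmost of these, and let $Q^{n+1}=\widehat Q\cap[\sigma_{\emptyset'(n)}]$. By compactness $\bigcap_nQ^n$ is nonempty, and it has a single element $Y$ because all members of $Q^{n+1}$ share their first $n+1$ bits. As $Y\in P$, it is random. Note that $n\notin W^Y$ if and only if $R\ne\emptyset$ at step $n$.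

\emph{$Y\oplus W^Y\le_T\emptyset'$.} The oracle $\emptyset'$ decides the emptiness questions, so it carries out the construction. Step $n$ yields $Y\upharpoonright(n+1)$ and $W^Y(n)$.

\emph{$\emptyset'\le_TY\oplus W^Y$.} Suppose we have the index of $Q^n$. The bit $W^Y(n)$ gives the case, hence $e$ and $\ell$, and $Y\upharpoonright\ell=\sigma_{\emptyset'(n)}$. If $\emptyset'(n)=0$, then $\widehat Q$ misses $[\sigma]$ for every $\sigma$ of length $\ell$ to the left of $Y\upharpoonright\ell$, but not for every $\sigma$ to the right, because of $\sigma_1$. If $\emptyset'(n)=1$, the same holds with left and right, and $\sigma_1$ and $\sigma_0$, exchanged. Both events ``all strings to the left miss'' and ``all strings to the right miss'' are $\Sigma^0_1$, and exactly one occurs. Waiting for it gives $\emptyset'(n)$, and the index of $Q^{n+1}=\widehat Q\cap[Y\upharpoonright\ell]$ is computed from $e$ and $Y\upharpoonright\ell$.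

If $\emptyset'\le_TY$, then $W^Y\le_T\emptyset'\le_TY$, contrary to Theorem~\ref{thm:DHNS}. By Theorem~\ref{thm:Nies}(a) relative to $Y$, every $Y$-random set is $Y\oplus W^Y$-random, hence $\emptyset'$-random. So $Y$ is LR-hard.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A random LR-hard set is captured by a coherent test (Proposition~\ref{prop:A}), so it computes every $K$-trivial set (Proposition~\ref{prop:B}). Thus every c.e.\ $K$-trivial set is in $LRH^\diamond$. Conversely, a set $A\in LRH^\diamond$ is c.e.\ and computable from the set $Y$ of Proposition~\ref{prop:incomplete}, so it is $K$-trivial by Theorem~\ref{thm:HNS}.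
\end{proof}

\section{The converses, and the proof of Theorem~\ref{thm:char}}\label{sec:converse}

\subsection{Captured random sets are LR-hard}

To show $K^Y\le K^{\emptyset'}+O(1)$, the set $Y$ must copy the computations of $\mathbb U^{\emptyset'}$. It sees only computations of $\mathbb U^{\emptyset'_t}$, which may later be destroyed, and copying all of them may need infinite weight. The test acts as a delay: a computation that appears at stage $x$ is copied when $Y$ enters $V_x$, if it still stands. True computations are copied eventually, and one that is destroyed at stage $s$ is copied by oracles of measure at most $\gamma_s-\gamma_x$.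

\begin{proposition}\label{prop:C}
If $Y$ is random and is captured by a coherent test, then $Y$ is LR-hard.
\end{proposition}

\begin{proof}
Fix a computable enumeration $(\emptyset'_t)$ of $\emptyset'$. A pair of strings $\kappa=(\tau,\alpha)$ is \emph{believed at $t\ge1$} if $|\tau|\le t$, the computation $\mathbb U^{\emptyset'_t}(\tau)$ halts within $t$ steps, and $\alpha$ is the shortest initial segment of $\emptyset'_t$ containing all oracle positions queried. The computation depends only on $\alpha$; let $z_\kappa$ be its output. Below, $\kappa$ ranges over an effective list of the pairs that are believed at some stage. The sets $\emptyset'_t$ increase, so the stages $t$ at which $\emptyset'_t$ extends $\alpha$ form an interval. Hence $\kappa$ is believed exactly on an interval $[x_\kappa,s_\kappa)$ with $1\le x_\kappa<s_\kappa\le\infty$, and $x_\kappa$ is computable from $\kappa$. The pairs believed at a stage $u$ have distinct first components, all in the prefix-free domain of $\mathbb U^{\emptyset'_u}$, so their values $2^{-|\tau|}$ sum to at most $1$.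

The open sets $B_\kappa=\bigcup_{x_\kappa\le t<s_\kappa}V_{x_\kappa}[t]$ are uniformly c.e., and
\[\lambda B_\kappa\le\sup_{x_\kappa\le t<s_\kappa}(\gamma_t-\gamma_{x_\kappa})=\sum\{\gamma_{u+1}-\gamma_u:x_\kappa\le u,\ u+1<s_\kappa\}.\]
For each $u$ in the last sum, $\kappa$ is believed at $u$. Exchanging the order of summation,
\[\sum_\kappa2^{-|\tau|}\lambda B_\kappa\le\sum_{u\ge1}(\gamma_{u+1}-\gamma_u)\sum_{\kappa\text{ believed at }u}2^{-|\tau|}\le\gamma-\gamma_1<\infty .\]
By Lemma~\ref{lem:solovay}, the $Y$-c.e.\ list of requests $(|\tau|,z_\kappa)$, one for each $\kappa$ with $Y\in B_\kappa$, has finite weight. If $\mathbb U^{\emptyset'}(\tau)=z$ and $\alpha$ is the part of $\emptyset'$ used, then $\kappa=(\tau,\alpha)$ is believed at all large stages, so $s_\kappa=\infty$, $B_\kappa=V_{x_\kappa}\ni Y$, and $(|\tau|,z)$ is requested. The Kraft--Chaitin theorem relative to $Y$ gives $K^Y(z)\le K^{\emptyset'}(z)+O(1)$, and $Y$ is LR-hard by Theorem~\ref{thm:KMS}.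
\end{proof}

Again randomness is needed. The computable $Y$ of Remark~\ref{rem:random-needed} is captured, but it is not LR-hard, since $\Omega$ is $Y$-random and, being $\emptyset'$-computable, not $\emptyset'$-random.

\subsection{One $K$-trivial set that forces capture}

We build $A^*$ and, for each Turing functional $\Phi_e$, a test that captures all $Y$ with $\Phi_e^Y=A^*$. The set $V_x$ collects the oracles that appear to compute $A^*$ up to a marker $z\ge x$. When these oracles exceed the measure we allow, we enumerate $z$ into $A^*$, which makes them wrong forever. A change of $A^*$ at $z$ forces us to describe its longer initial segments anew. We allow a measure proportional to this cost, so that each change is paid for by oracles that are discarded, and an oracle is discarded only once.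

\begin{proposition}\label{prop:D}
There is a c.e.\ $K$-trivial set $A^*$ such that every $Y\ge_TA^*$ is captured by a coherent test.
\end{proposition}

\begin{proof}
Say that a computation $\mathbb U^\emptyset(\sigma)=n$ is \emph{counted at $s$} if $|\sigma|\le s$, $n\le s$ and it halts within $s$ steps. Let $\Omega_s$ be the sum of $2^{-|\sigma|}$ over computations counted at $s$, and $\omega_s=\Omega_s+1-2^{-s}$. The sequence $(\omega_s)$ is computable, rational, bounded and strictly increasing. Let $(\Phi_e)_{e\ge0}$ list the Turing functionals, and let $\Phi^Z_{e,s}(n)$ be the result of $s$ steps of $\Phi^Z_e(n)$, declared undefined unless $n<s$.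

\emph{Construction.} Each pair $(e,x)$ with $x\ge1$ has a marker $z_{e,x}=\langle e,x,r\rangle\ge x$, initially with $r=0$. At any moment of stage $s$, call $Z$ \emph{$e$-wrong} if $\Phi^Z_{e,s}(n)=0$ for some $n$ already in $A^*$; once $e$-wrong, $Z$ stays so. Let $E_{e,x}$ be the clopen set of $Z$ that are not $e$-wrong and such that $\Phi^Z_{e,s}$ is defined and agrees with the current $A^*$ on $[0,z_{e,x}]$. At stage $s\ge1$: while there are $e,x<s$ with $\lambda E_{e,x}\ge2^e(\omega_s-\omega_x)$, take the first such pair, enumerate $z_{e,x}$ into $A^*$, and increase its $r$ by $1$. We say that the set $E_{e,x}$ is \emph{used}.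

The coding is injective and a marker moves when it is enumerated, so $z_{e,x}$ was not in $A^*$ before. Hence all $Z\in E_{e,x}$ had $\Phi^Z_{e,s}(z_{e,x})=0$ and become $e$-wrong. So for fixed $e$ the used sets are pairwise disjoint. A set used for $(e,x)$ has measure at least $2^e(\omega_{x+1}-\omega_x)>0$, so each marker moves finitely often, and the loop at each stage ends. If $z=z_{e,x}$ is enumerated at stage $s$, then $z<s$ because $E_{e,x}\ne\emptyset$, and $\omega_s-\omega_z\le\omega_s-\omega_x\le2^{-e}\lambda E_{e,x}$. By disjointness,
\begin{equation}\label{eq:cost}
\sum\{\omega_s-\omega_z: z\text{ is enumerated at stage }s\}\le\sum_e2^{-e}=2 .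
\end{equation}

\emph{$A^*$ is $K$-trivial.} Let $A^*_s$ be $A^*$ at the end of stage $s$. When $\mathbb U^\emptyset(\sigma)=n$ is first counted, at stage $t$, request $(|\sigma|,A^*_t\upharpoonright n)$. These requests have weight at most $1$. If elements are enumerated at stage $s$ and $z$ is the least of them, request $(|\sigma|,A^*_s\upharpoonright n)$ for every computation $\mathbb U^\emptyset(\sigma)=n$ with $n>z$ that is counted at $s-1$. Such a computation is not counted at $z$, as $n>z$, so these requests weigh at most $\Omega_s-\Omega_z\le\omega_s-\omega_z$. By \eqref{eq:cost} the total weight is at most $3$. Every halting computation $\mathbb U^\emptyset(\sigma)=n$ is eventually counted, and each later change of $A^*\upharpoonright n$ renews its request, so $(|\sigma|,A^*\upharpoonright n)$ is requested. The Kraft--Chaitin theorem gives $K(A^*\upharpoonright n)\le K(n)+O(1)$.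

\emph{The test.} Let $\Phi^Y_e=A^*$. Write $E_{e,x}[t]$ and $z_{e,x}[t]$ for the values at the end of stage $t$, and let $V_x[s]=\bigcup_{\max(x,e)<t\le s}E_{e,x}[t]$. Let $\mu_s$ be the measure of the set of oracles that are $e$-wrong at the end of stage $s$, and $\gamma_s=2^e\omega_s+\mu_s$, which is nondecreasing and bounded. Let $Z\in E_{e,x}[t]$ with $\max(x,e)<t\le s$.
\begin{itemize}
\item Suppose $Z$ is $e$-wrong at the end of stage $s$. It was not $e$-wrong at the end of stage $t$, hence not at the end of stage $x$. Such $Z$ form a set of measure at most $\mu_s-\mu_x$.
\item Suppose not. If some $n\le z_{e,x}[t]$ entered $A^*$ at a stage in $(t,s]$, then $\Phi^Z_{e,t}(n)=A^*_t(n)=0$ would make $Z$ $e$-wrong. So $A^*$ has not changed on $[0,z_{e,x}[t]]$, the marker has not moved, and $Z\in E_{e,x}[s]$. Since $e,x<s$ and the loop at stage $s$ has ended, $\lambda E_{e,x}[s]<2^e(\omega_s-\omega_x)$.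
\end{itemize}
Thus $\lambda V_x[s]\le\gamma_s-\gamma_x$ for $s>\max(x,e)$; for $x\le s\le\max(x,e)$ the set is empty. Finally, $Y$ is never $e$-wrong. If $z$ is the final marker of $(e,x)$, then for large $t$ both $\Phi^Y_{e,t}$ and $A^*_t$ agree with $A^*$ on $[0,z]$, so $Y\in E_{e,x}[t]$. Hence $Y\in V_x$ for all $x\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Take $A^*$ from Proposition~\ref{prop:D}, and let $Y$ be random. Then (i)$\Rightarrow$(ii) is Proposition~\ref{prop:A} and (ii)$\Rightarrow$(i) is Proposition~\ref{prop:C}. Further, (ii)$\Rightarrow$(iii) is Proposition~\ref{prop:B}, (iii)$\Rightarrow$(iv) holds because $A^*$ is $K$-trivial, and (iv)$\Rightarrow$(ii) is Proposition~\ref{prop:D}.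
\end{proof}

\begin{thebibliography}{9}

\bibitem{benign}
\emph{Benign cost functions and lowness properties},
\texttt{http://www.cs.auckland.ac.nz/\allowbreak\%7Enies/\allowbreak papersnew/\allowbreak GreenbergNies\_\allowbreak BenignCostFunctions.pdf}

\bibitem{DHNS}
Downey, Hirschfeldt, Nies, Stephan, \emph{Trivial reals}.

\bibitem{HNS}
Hirschfeldt, Nies, Stephan, \emph{Using random sets as oracles}.

\bibitem{KMS}
Kjos-Hanssen, Miller, Solomon, \emph{Lowness notions, measure and domination}.

\bibitem{Kucera}
Ku\v{c}era, 1985.

\bibitem{Nies}
Nies, \emph{Lowness properties and randomness}.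

\end{thebibliography}
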